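# A half-line in the sum of two Fibonacci spectra

## 1. Adding a Cantor set to itself

Fix $0<a<\frac12$. Put $K_0=[0,1]$, $K_{n+1}=aK_n\cup(aK_n+1-a)$ and $C_a=\bigcap_nK_n$. So $K_n$ consists of $2^n$ intervals of length $a^n$, and step $n$ removes the middle part, of length $a^{n-1}(1-2a)$, from each interval of $K_{n-1}$. How large is $C_a+C_a=\{x+y:x,y\in C_a\}$? From the definition,
$$K_{n+1}+K_{n+1}=a(K_n+K_n)+\{0,\,1-a,\,2-2a\}.$$

For $a=\frac13$: if $K_n+K_n=[0,2]$, then $K_{n+1}+K_{n+1}=[0,\frac23]\cup[\frac23,\frac43]\cup[\frac43,2]=[0,2]$. So $K_n+K_n=[0,2]$ for all $n$. Given $s\in[0,2]$, choose $x_n,y_n\in K_n$ with $x_n+y_n=s$ and pass to convergent subsequences; the limits lie in $C_{1/3}$ and add up to $s$. Hence $C_{1/3}+C_{1/3}=[0,2]$, although $C_{1/3}$ has measure zero.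

For $a=\frac14$: $K_n+K_n$ is a union of at most $3^n$ intervals of length $2\cdot4^{-n}$, so $C_{1/4}+C_{1/4}$ has measure zero and contains no interval.

What distinguishes the two cases is how the gaps compare with the pieces between them. Let $U,U'$ be two gaps of $C_a$, created at steps $n'\le n$, with $U$ created at step $n$. Then $U$ is the middle part of a component $I$ of $K_{n-1}$ and has on each side an interval of length $a^n$ inside $I$. The gap $U'$ is disjoint from $I$: if $n'<n$ because $U'\cap K_{n-1}=\emptyset$, and if $n'=n$ because $U'$ lies in another component of $K_{n-1}$. Therefore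
$$\operatorname{dist}(U,U')\ \ge\ a^n=\frac{a}{1-2a}\,\min(|U|,|U'|).$$
The factor is $1$ for $a=\frac13$ and $\frac12$ for $a=\frac14$. If gaps are far apart compared with the smaller one, sums fill up. We now meet Cantor sets that occur as spectra, for which nobody hands us the construction, and ask the same question about their sums.

## 2. The continuum Fibonacci operator in one and two dimensions

Let $\alpha=\frac{\sqrt5-1}2$, $\varphi=\alpha^{-1}=\frac{1+\sqrt5}2$, and
$$\omega_n=\chi_{[1-\alpha,1)}(n\alpha\bmod1),\qquad n\in\mathbb Z. \tag{2.1}$$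
By hand: $\alpha\approx0.618$, $1-\alpha\approx0.382$, and $n\alpha\bmod 1$ for $n=1,\dots,5$ is about $0.618,\ 0.236,\ 0.854,\ 0.472,\ 0.090$, so $\omega_1\cdots\omega_5=10110$. Given real $f_0,f_1\in L^2[0,1)$, extended by zero, put
$$V_\omega(x)=\sum_{n\in\mathbb Z}\big((1-\omega_n)f_0(x-n)+\omega_nf_1(x-n)\big), \tag{2.2}$$
that is, glue copies of $f_0$ and $f_1$ in the order prescribed by $\omega$. The pair is *admissible* if $f_0\ne f_1$ in $L^2[0,1)$. For a potential $V$ let $L_V=-\frac{d^2}{dx^2}+V$ on $L^2(\mathbb R)$.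

This operator is well defined. On an interval of length one, some point has $|u|^2\le\int|u|^2$, so $|u(x)|^2\le\int|u|^2+2\int|u||u'|\le\varepsilon\int|u'|^2+(1+\frac1\varepsilon)\int|u|^2$ there. With $Q=\max_j\|f_j\|_{L^2}$ we sum over unit intervals and get $\|V_\omega u\|^2\le Q^2(\varepsilon\|u'\|^2+(1+\frac1\varepsilon)\|u\|^2)$, and $\|u'\|^2\le\|u''\|\|u\|$. So $V_\omega$ is infinitesimally bounded relative to $-\frac{d^2}{dx^2}$. By the Kato–Rellich theorem $L_{V_\omega}$ is self-adjoint on $H^2(\mathbb R)$, with core $C_c^\infty(\mathbb R)$. Its spectrum is unbounded above: for real $g\in C_c^\infty$ with $\|g\|=1$ and $u=e^{\mathrm inx}g$ we have $\langle u,L_Vu\rangle=n^2+\|g'\|^2+\int Vg^2$.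

We take as known that for every admissible pair $\sigma(L_{V_\omega})$ is a Cantor set of measure zero, and that for any $f_0,f_1$
$$\lim_{K\to\infty}\ \inf_{E\in\sigma(L_{V_\omega})\cap[K,\infty)}\dim^H_{\rm loc}(\sigma(L_{V_\omega});E)=1, \tag{2.3}$$
where $\dim^H_{\rm loc}(A;E)=\lim_{\varepsilon\to0^+}\dim_H(A\cap(E-\varepsilon,E+\varepsilon))$. (For example, $\dim^H_{\rm loc}(A;E)=1$ if $E$ is interior to $A$, and it is $0$ if $E$ is isolated in $A$.) Neither fact is used in the proof.

In two dimensions consider $[L^{(2)}_{V_1,V_2}u](x,y)=-\nabla^2u+V_1(x)u+V_2(y)u$. Its spectrum is the sum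
$$\sigma(L^{(2)}_{V_1,V_2})=\sigma(L_{V_1})+\sigma(L_{V_2}). \tag{2.4}$$
If $f_0=f_1=c$ is constant, then $\sigma(L_{\lambda V_\omega})=[\lambda c,\infty)$ and the sum for couplings $\lambda_1,\lambda_2$ is the half-line $[(\lambda_1+\lambda_2)c,\infty)$. For an admissible pair, (2.4) adds two null sets, as in Section 1, and it is known that there are parameter ranges for which $\sigma(L^{(2)}_{\lambda_1V_\omega,\lambda_2V_\omega})$ contains both intervals and Cantor sets. The question, from the report at https://www.mfo.de/document/1740/OWR_2017_46.pdf, is whether $\sigma(L^{(2)}_{\lambda_1V_\omega,\lambda_2V_\omega})$ contains a half-line for every admissible pair and every $\lambda_1,\lambda_2>0$. The answer is yes, and admissibility is not needed.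

Throughout, $M=\max_j\|f_j\|_{L^1}$, $V=V_\omega$, $\sigma=\sigma(L_V)$. A *gap* is a bounded component of $\mathbb R\setminus\sigma$; for $\sigma=[0,1]\cup[2,\infty)$ the only gap would be $(1,2)$. Since $\lambda V_\omega$ is the potential of the pair $(\lambda f_0,\lambda f_1)$, couplings are absorbed into the pair.

**Theorem A.** For all $\tau,\eta>0$ there is $C=C(\tau,\eta)$, independent of $f_0,f_1$, such that:

* (a) if $b\in\sigma$ and $b\ge C(1+M^2)$, then $\sigma\cap(b-\eta\sqrt b,b)\ne\emptyset$;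
* (b) if $U=(a,b)$ and $U'=(a',b')$ are gaps with $C(1+M^2)\le b\le a'$, then $a'-b>\tau\min(|U|,|U'|)$.

**Theorem B.** Let $\sigma_1,\sigma_2$ be the spectra for two pairs (possibly different) with constants $M_1,M_2$.

* (i) $\sigma_1+\sigma_2\supset[C_*(1+M_1^2+M_2^2),\infty)$ with a universal constant $C_*$. In particular, for every pair $(f_0,f_1)$ and all $\lambda_1,\lambda_2>0$, $\sigma(L^{(2)}_{\lambda_1V_\omega,\lambda_2V_\omega})\supset[C_*(1+(\lambda_1^2+\lambda_2^2)M^2),\infty)$.
* (ii) For $c_1,c_2>0$: $c_1\sigma_1+c_2\sigma_2$ contains a half-line, and $c_1\sigma_1-c_2\sigma_2=\mathbb R$.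

The constant $C_*$ is not explicit, because Theorem A is proved by compactness.

## 3. Local dimension one does not force an interval

The tempting route is (2.3): at high energy both summands have local dimension close to $1$, so the sum should be fat. This stops at once, because dimension, even equal to $1$ at every point, says nothing about intervals in the sum. Here is a compact Cantor set $K$ with $\dim^H_{\rm loc}(K;x)=1$ for all $x\in K$ and $K+K$ of measure zero.

Let $S=\bigcup_{j\ge1}\{2^j,2^j+1,\dots,2^j+j-1\}$ and $K=\{\sum_{n\notin S}\varepsilon_n2^{-n}:\varepsilon_n\in\{0,1\}\}$. The number of elements of $S$ in $[1,n]$ is at most $(1+\log_2n)^2$. Let $\mu$ be the law of the sum when the $\varepsilon_n$ are independent fair bits. Since infinitely many binary digits are forced to be $0$, no point of $K$ is represented with a tail of ones. So the digits are determined by the point, and a half-open dyadic interval of length $2^{-n}$ has $\mu$-measure at most $2^{-n+(1+\log_2n)^2}\le C_s2^{-sn}$ for each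 $s<1$. By the mass distribution principle every subset of $K$ of positive $\mu$-measure has dimension $1$, and each neighborhood of a point of $K$ contains all points of $K$ that share sufficiently many digits with it, a set of positive measure.

On the other hand, a point of $K+K$ is $\sum_{n\notin S}\delta_n2^{-n}$ with $\delta_n\in\{0,1,2\}$. The part with $n<2^j$ is a multiple of $2^{-(2^j-1)}$ in $[0,2)$, so it has at most $2^{2^j}$ values. The next $j$ digits vanish, and the rest is at most $2\sum_{n\ge2^j+j}2^{-n}=4\cdot2^{-2^j-j}$. Hence $|K+K|\le4\cdot2^{-j}$ for every $j$, so $|K+K|=0$.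

The culprit is a family of rare but brutal scales, at which gaps are huge compared with what separates them. What we need is control of gaps *at all scales simultaneously*, and that is Theorem A(b). We first see why it suffices.

## 4. Theorem B from Theorem A: linked gaps shrink to a common point

Let $c_1>0$, $c_2\neq0$, $E\in\mathbb R$, and consider the closed sets $A=c_1\sigma_1$ and $B=E-c_2\sigma_2$. A point of $A\cap B$ gives $E\in c_1\sigma_1+c_2\sigma_2$, so we want $A\cap B\ne\emptyset$.

**Step 1: an interval on which both sets have small, well separated gaps.** If $c_2>0$ put $T=E/2$, with $E$ large. If $c_2<0$ choose any large $T\ge4|E|$. Let $J=[\frac34T,\frac54T]$. For $x\in J$ the corresponding energies are $x/c_1$ for $\sigma_1$ and $(E-x)/c_2$ for $\sigma_2$. They lie in $[\frac T2,\frac{3T}2]/|c_j|$, $j=1,2$ respectively: for $c_2>0$ because $E-x=2T-x\in J$, and for $c_2<0$ because $(E-x)/c_2=(x-E)/|c_2|$ with $|E|\le T/4$.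

Let $C\ge4$ be the constant $C(2,1)$ of Theorem A (enlarged if necessary), and let $T$ satisfy
$$\frac T{2|c_j|}\ge C(1+M_j^2),\qquad T\ge30000\,|c_j|\qquad(j=1,2). \tag{4.1}$$
A component of $\mathbb R\setminus\sigma_j$ that meets $[\frac T2,\frac{3T}2]/|c_j|$ has a finite upper end $b\in\sigma_j$, because $\sigma_j$ is unbounded above, and $b\ge\frac T{2|c_j|}\ge C(1+M_j^2)\ge4$. By Theorem A(a) with $\eta=1$ there is a spectral point in $(b-\sqrt b,b)$, so the component is bounded with length less than $\sqrt b$. Its lower end exceeds $b-\sqrt b$ and is below $\frac{3T}{2|c_j|}$. Since $b\ge4$ gives $\frac b2\le b-\sqrt b$, we get $b\le\frac{3T}{|c_j|}$, and so $|c_j|\sqrt b\le\sqrt{3T|c_j|}\le T/100$. Hence: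

* (i) every component of $\mathbb R\setminus A$ or $\mathbb R\setminus B$ meeting $J$ is bounded, with length at most $T/100$;
* (ii) two distinct components of $\mathbb R\setminus A$ (or of $\mathbb R\setminus B$) meeting $J$ have distance greater than $2$ times the smaller of their lengths.

Here (ii) is Theorem A(b) with $\tau=2$. Its conclusion is invariant under affine maps, including reflections, and both corresponding gaps have upper end at least $C(1+M_j^2)$.

**Step 2: a first linked pair.** Suppose $A\cap B=\emptyset$. Call a component $U$ of $\mathbb R\setminus A$ and a component $W$ of $\mathbb R\setminus B$ *linked* if each contains exactly one endpoint of the other. (The intervals $(0,2)$ and $(1,3)$ are in this position; nested or disjoint ones are not.) Endpoints of $U$ lie in $A$, hence not in $B$; endpoints of $W$ lie in $B$, hence not in $A$.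

By (i) there is $a_0\in A$ with $|a_0-T|\le T/100$: either $T\in A$, or take an endpoint of the component containing $T$. Since $a_0\notin B$, it lies in a component $W=(c,d)$ of $\mathbb R\setminus B$. Since $d\in B$, it lies in a component $U$ of $\mathbb R\setminus A$. As $a_0\in A$, the left endpoint of $U$ is in $[a_0,d)\subset W$, and its right endpoint exceeds $d$. So $U,W$ are linked. Both meet $J$: $W\ni a_0$, and $U\ni d$ with $a_0<d\le a_0+T/100$.

**Step 3: a linked pair produces a much smaller interval linked to it.** Let $U,W$ be linked with $|U|\le|W|$; the other case is the same with the roles of $A$ and $B$ exchanged. Up to reflection $W=(c,f)$, $U=(g,e)$ with $c<g<f<e$. Since $e\in A$, $e$ lies in a component $W'=(c',d')$ of $\mathbb R\setminus B$. As $e>f$, $e\notin W$, so $W'\neq W$ and $f\le c'<e<d'$. Then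
$$\operatorname{dist}(W,W')=c'-f<e-g=|U|\le|W|.$$
By (ii), $\min(|W|,|W'|)<\frac12|U|$, and since $|W|\ge|U|$ this says $|W'|<\frac12|U|$. Moreover $g<f\le c'<e<d'$, so $U,W'$ are linked, now with $W'$ the smaller one. Repeat with the roles exchanged: we get $U'$ with $|U'|<\frac12|W'|$ linked with $W'$, and so on.

**Step 4: the process never leaves $J$, and it converges.** The first two intervals have length at most $T/100$. Let $I_1,I_2,\dots$ be the new ones; $I_1$ is less than half as long as the smaller of the first pair, $|I_{r+1}|<\frac12|I_r|$, and each new interval intersects the smaller interval of the pair that produced it. So all intervals produced so far form a connected set of length at most $\frac T{100}(2+\frac12+\frac14+\cdots)=\frac{3T}{100}$, and it contains $a_0$. Hence the intervals and their endpoints stay in $[T-\frac T{10},T+\frac T{10}]\subset J$. In particular the component found in Step 3 through the endpoint $e$ meets $J$, (i) and (ii) remain applicable, and the process never stops.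

Each $I_r$ has its endpoints in one of the sets $A,B$ and, being linked, contains a point of the other. Since $|I_r|\to0$, we obtain $e_r\in A$, $f_r\in B$ in a compact set with $|e_r-f_r|\to0$. As $A,B$ are closed, a limit point lies in $A\cap B$, a contradiction. So $E\in c_1\sigma_1+c_2\sigma_2$.

**Step 5: reading off Theorem B.** For $c_2>0$ this holds for all large $E$. For $c_1=c_2=1$, condition (4.1) with $T=E/2$ reads $E\ge4C(1+M_j^2)$ and $E\ge60000$, which holds for $E\ge C_*(1+M_1^2+M_2^2)$ with $C_*=\max(4C,60000)$. For $c_2<0$ it holds for every $E\in\mathbb R$, since $T$ may be taken as large as needed; this is $c_1\sigma_1-|c_2|\sigma_2=\mathbb R$. The statement about $L^{(2)}$ follows from (2.4) with $c_1=c_2=1$ and $M_j=\lambda_jM$. $\blacksquare$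

Everything from here on is the proof of Theorem A.

## 5. Fibonacci words and the trace recursion

Let $F_{-1}=0$, $F_0=F_1=1$, $F_{k+1}=F_k+F_{k-1}$, and let words be given by $s_0=0$, $s_1=1$, $s_{k+1}=s_ks_{k-1}$: so $10$, $101$, $10110,\dots$. The word $s_k$ has length $F_k$ for $k\ge0$.

**Lemma 5.1.** (a) $s_k=\omega_1\cdots\omega_{F_k}$ for $k\ge1$. (b) Every finite block of consecutive letters of $\omega$ occurs in $s_j$ for all large $j$.

*Proof.* (a) We computed $\omega_1\cdots\omega_5=10110$, which gives $k\le4$. For the induction it remains to see that $\omega_{n+F_k}=\omega_n$ for $k\ge4$, $1\le n\le F_{k-1}$. Put $D_k=F_k\alpha-F_{k-1}$. Then $D_0=\alpha$, $D_1=\alpha-1=-\alpha^2$, and $D_{k+1}=D_k+D_{k-1}$, so by induction $D_k=(-1)^k\alpha^{k+1}$, using $1-\alpha=\alpha^2$.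

Let $\|\cdot\|$ denote distance to $\mathbb Z$. We need the best approximation property: *$\|m\alpha\|\ge\alpha^k$ for $1\le m<F_k$, $k\ge2$*. Let $l\in\mathbb Z$. The vectors $(F_k,F_{k-1})$ and $(F_{k-1},F_{k-2})$ have determinant $\pm1$, so $(m,l)=a(F_k,F_{k-1})+b(F_{k-1},F_{k-2})$ with integers $a,b$, and $m\alpha-l=aD_k+bD_{k-1}$. Here $b\neq0$, since otherwise $m=aF_k$. If $a=0$, then $|m\alpha-l|=|b|\alpha^k\ge\alpha^k$. If $a\ne0$, then $a,b$ have opposite signs (equal signs would give $|m|\ge F_k+F_{k-1}$). Since $D_k,D_{k-1}$ also have opposite signs, the two terms add in modulus and $|m\alpha-l|\ge|b|\alpha^k\ge\alpha^k$.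

Now the $1$-periodic extension of $\chi_{[1-\alpha,1)}$ jumps only at $0$ and $-\alpha$ mod $1$. Passing from $n\alpha$ to $(n+F_k)\alpha$ is, mod $1$, a shift by $\pm\alpha^{k+1}$. So $\omega_{n+F_k}\ne\omega_n$ would force $\|n\alpha\|\le\alpha^{k+1}$ or $\|(n+1)\alpha\|\le\alpha^{k+1}$. But $n+1\le F_{k-1}+1<F_k$ for $k\ge4$, so both numbers are at least $\alpha^k>\alpha^{k+1}$.

(b) The interval in (2.1) is closed on the left, so the periodic function above is constant on a short interval to the right of each point, the point included. Hence the set of phases $\theta$ for which $\chi_{[1-\alpha,1)}(\theta+n\alpha\bmod1)$ produces a given block of $\omega$ contains some $[\theta_0,\theta_0+\varepsilon)$. The forward orbit $\{m\alpha\bmod 1:m\ge1\}$ is dense, so the block occurs in $\omega_1\omega_2\cdots$, and by (a) in $s_j$ for all large $j$. $\square$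

Let $M_j(E)$ be the transfer matrix of $-u''+f_ju=Eu$ over $[0,1]$: it maps $(u,u')^T(0)$ to $(u,u')^T(1)$, has determinant $1$ and is entire in $E$. Put $A_0=M_0$, $A_1=M_1$, $A_{k+1}=A_{k-1}A_k$, $A_{-1}=A_1A_0^{-1}$, and
$$x_k=\tfrac12\operatorname{tr}A_k\qquad(k\ge-1).$$
For $k\ge0$, $A_k$ is the transfer matrix over the word $s_k$, because $s_{k+1}=s_ks_{k-1}$ runs through $s_k$ first. The $x_k$ are entire and real on $\mathbb R$.

By Cayley–Hamilton, $A+A^{-1}=(\operatorname{tr}A)\mathbf 1$ when $\det A=1$. So $\operatorname{tr}(A_{k-1}A_k)+\operatorname{tr}(A_{k-1}^{-1}A_k)=\operatorname{tr}A_k\operatorname{tr}A_{k-1}$, and $A_k=A_{k-2}A_{k-1}$ gives $\operatorname{tr}(A_{k-1}^{-1}A_k)=\operatorname{tr}A_{k-2}$. Hence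
$$x_{k+1}=2x_kx_{k-1}-x_{k-2}\qquad(k\ge1). \tag{5.1}$$
Consider
$$I:=x_{k+1}^2+x_k^2+x_{k-1}^2-2x_{k+1}x_kx_{k-1}-1 . \tag{5.2}$$
As a monic quadratic polynomial in its first variable, with $x_k,x_{k-1}$ fixed, it takes the same value at two numbers with sum $2x_kx_{k-1}$, and by (5.1) $x_{k+1}$ and $x_{k-2}$ are such numbers. So $I$ does not depend on $k\ge0$. Completing the square,
$$(x_{k+1}-x_kx_{k-1})^2=(1-x_k^2)(1-x_{k-1}^2)+I . \tag{5.3}$$

*Examples.* If $V=0$ and $E=\kappa^2$, then $x_k=\cos(F_k\kappa)$. More generally $f_0=f_1$ gives $A_{-1}=\mathbf 1$, $x_{-1}=1$, $x_0=x_1$ and $I=0$. If $f_0=0$, $f_1=\lambda$ constant, put $\kappa^2=E$, $\mu^2=E-\lambda$. Multiplying the two explicit matrices gives $x_0=\cos\kappa$, $x_1=\cos\mu$, $x_{-1}=\cos\kappa\cos\mu+\frac12(\frac\kappa\mu+\frac\mu\kappa)\sin\kappa\sin\mu$. Then $I=(x_{-1}-x_0x_1)^2-(1-x_0^2)(1-x_1^2)$ gives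
$$I=\Big[\tfrac14\big(\tfrac\kappa\mu+\tfrac\mu\kappa\big)^2-1\Big]\sin^2\kappa\sin^2\mu=\tfrac14\big(\tfrac\mu\kappa-\tfrac\kappa\mu\big)^2\sin^2\kappa\sin^2\mu=\frac{\lambda^2\sin^2\kappa\,\sin^2\mu}{4E(E-\lambda)},$$
which tends to $0$ as $E\to+\infty$. High energy pushes us toward the surface $I=0$.

**Lemma 5.2.** If $k\ge0$ and $x_k(E)\in[-1,1]$, then $E\in\mathbb R$.

*Proof.* Write $x_k(E)=\cos\theta$ with $\theta$ real. Then $e^{\mathrm i\theta}$ is an eigenvalue of $A_k$, so there is a nontrivial solution $u$ over the word $s_k$ with $(u,u')(F_k)=e^{\mathrm i\theta}(u,u')(0)$. Multiply the equation by $\bar u$ and integrate by parts. The boundary term $u'\bar u|_0^{F_k}$ vanishes, and $E\int|u|^2=\int(|u'|^2+V|u|^2)\in\mathbb R$. $\square$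

## 6. On the surface $I=0$ the recursion becomes linear

For $x=\cos W\in\mathbb C$ let $G(x)=|\operatorname{Im}W|$. The number $W$ is determined up to sign and multiples of $2\pi$, so $G$ is well defined. It is continuous on $\mathbb C$, zero exactly on $[-1,1]$, and positive and harmonic off $[-1,1]$; hence it is subharmonic, the sub-mean value property being trivial where $G=0$. For instance $G(\cosh t)=G(\mathrm i\sinh t)=|t|$. Since $|\cos(a+\mathrm ib)|^2=\cos^2a+\sinh^2b$,
$$\sinh G(x)\le|x|\le\cosh G(x),\qquad |x|\le2\ \Rightarrow\ G(x)\le\gamma:=\operatorname{arcsinh}2. \tag{6.1}$$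

**Lemma 6.1.** Let complex numbers $\xi_m$ ($m\in\mathbb Z$, $m\le N$, where $1\le N\le\infty$) satisfy (5.1) with $I=0$. Then there are real $U,S$ with $G(\xi_m)=|\varphi^mU+(-\varphi)^{-m}S|$ for all $m\le N$. If $|\xi_m|\le2$ for all sufficiently negative $m$, then $S=0$, so $G(\xi_m)=\varphi^mG(\xi_0)$.

*Proof.* Write $\xi_0=\cos a$, $\xi_1=\cos b$. The expression $I$ is symmetric in its three arguments, so $I=0$ gives $(\xi_{-1}-\xi_0\xi_1)^2=(1-\xi_0^2)(1-\xi_1^2)=\sin^2a\sin^2b$, i.e. $\xi_{-1}=\cos(b\mp a)$. Changing the sign of $a$ if necessary, $\xi_{-1}=\cos(b-a)$. Let $W_0=a$, $W_1=b$, $W_{m+1}=W_m+W_{m-1}$ for all $m\in\mathbb Z$. Since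
$$\cos(W_m+W_{m-1})+\cos(W_m-W_{m-1})=2\cos W_m\cos W_{m-1}$$
and $W_m-W_{m-1}=W_{m-2}$, the numbers $\cos W_m$ satisfy (5.1). They equal $\xi_m$ for $m=-1,0,1$, and (5.1) can be run in both directions, so $\xi_m=\cos W_m$ for all $m\le N$. The real sequence $\operatorname{Im}W_m$ satisfies the Fibonacci recursion, so $\operatorname{Im}W_m=\varphi^mU+(-\varphi)^{-m}S$. If $|\xi_m|\le2$ for very negative $m$, then $|\operatorname{Im}W_m|\le\gamma$ there, while $|(-\varphi)^{-m}|=\varphi^{|m|}\to\infty$; so $S=0$. $\square$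

## 7. High energy: each trace becomes a cosine

A sequence of data $(V_n,p_n)$ (a pair $f_0,f_1$ with its potential $V_n$ and constant $M_n$, and a point $p_n$) is called *high-energy* if $p_n\to+\infty$ and $M_n/\sqrt{p_n}\to0$. Examples: a fixed pair with $p_n\to\infty$; or any data with $p_n\ge n(1+M_n^2)$. The dependence of $x_k,I,\sigma$ on $n$ is often suppressed.

**Lemma 7.1.** For a high-energy sequence, every $k\ge-1$ and $R>0$, as $n\to\infty$,
$$\sup_{|z|\le R}\big|x_k(p_n+\sqrt{p_n}\,z)-\cos\big(F_k(\sqrt{p_n}+z/2)\big)\big|\to0,\qquad\sup_{|z|\le R}|I(p_n+\sqrt{p_n}z)|\to0.$$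

*Proof.* Let $E=\kappa^2$. In the variables $(\kappa u,u')$, a conjugation that does not affect traces, the transfer matrix satisfies $\Phi'=(\kappa J+\frac f\kappa N)\Phi$ with $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, $N=\begin{pmatrix}0&0\\1&0\end{pmatrix}$. The matrix $e^{\kappa tJ}$ is normal with eigenvalues $e^{\pm\mathrm i\kappa t}$, so $\|e^{\kappa tJ}\|=e^{|\operatorname{Im}\kappa|t}$ for $t\ge0$. Duhamel's formula is
$$\Phi(t)=e^{\kappa tJ}+\int_0^te^{\kappa(t-s)J}\,\frac{f(s)}\kappa N\,\Phi(s)\,ds .$$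
Gronwall's inequality applied to $e^{-|\operatorname{Im}\kappa|t}\|\Phi(t)\|$ gives $\|\Phi(t)\|\le e^{|\operatorname{Im}\kappa|t}\exp(\int_0^t|f|/|\kappa|)$. Inserting this into the integral gives
$$\|\Phi(1)-e^{\kappa J}\|\le e^{|\operatorname{Im}\kappa|}\big(e^{\|f\|_{L^1}/|\kappa|}-1\big).$$
Since $\det\Phi=1$, $\Phi^{-1}=-J\Phi^TJ$, so the same bound holds for $\Phi(1)^{-1}-e^{-\kappa J}$.

On $|z|\le R$ we have $\kappa=\sqrt{p+\sqrt pz}=\sqrt p+z/2+O(p^{-1/2})$. So $\operatorname{Im}\kappa$ stays bounded, and $\|f\|_{L^1}/|\kappa|\to0$ along the sequence. This yields the claim for $x_0,x_1$, where $F_0=F_1=1$, and for $x_{-1}=\frac12\operatorname{tr}(M_1M_0^{-1})$, whose limit is $\frac12\operatorname{tr}\mathbf 1=1=\cos(F_{-1}\,\cdot)$. For general $k$ use (5.1), which $\cos(F_k\,\cdot)$ also satisfies because $F_k-F_{k-1}=F_{k-2}$; these functions are bounded in horizontal strips, so errors tending to $0$ stay so. Finally, (5.2) with $k=0$ gives $I\to\cos^2+\cos^2+1-2\cos^2-1=0$. $\square$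

Note that $k$ is fixed here; the lemma says nothing uniform in $k$.

## 8. At spectral points all traces are almost bounded by one

**Lemma 8.1.** If $(V_n,p_n)$ is high-energy and $p_n\in\sigma(L_{V_n})$, then $\limsup_n\sup_{k\ge-1}|x_k(p_n)|\le1$.

*Proof.* **Step 1: no escape at a spectral point.** We show that for $p\in\sigma$ there is no $k\ge0$ with
$$|x_k|>1,\quad|x_{k+1}|>1,\quad|x_kx_{k+1}|>|x_{k-1}|\qquad\text{at }p. \tag{8.1}$$
Otherwise (8.1) holds in a real neighborhood $O$ of $p$. There $|x_{k+2}|\ge2|x_{k+1}x_k|-|x_{k-1}|>|x_{k+1}x_k|>1$, and $|x_{k+1}x_{k+2}|>|x_{k+2}|>|x_{k+1}x_k|>|x_k|$. So (8.1) holds with $k+1$ in place of $k$, and inductively $|x_j|>1$ on $O$ for all $j\ge k$. By Lemma 5.1(b), for each $R\in\mathbb N$ there are $j_R\ge k$ and a periodic potential $V^{(R)}$, a translate of the one with period word $s_{j_R}$, that agrees with $V$ on $[-R,R]$. By Floquet theory the spectrum of $L_{V^{(R)}}$ is $\{E\in\mathbb R:|x_{j_R}(E)|\le1\}$, which misses $O$. For $u\in C_c^\infty$, a common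 core, $L_{V^{(R)}}u=L_Vu$ for large $R$. So strong resolvent convergence holds (Reed–Simon I, Thm VIII.25), and then $\sigma(L_V)\cap O=\emptyset$ (Thm VIII.24), contradicting $p\in\sigma$.

**Step 2: a bound in terms of the first three traces and $I$.** Let $p\in\sigma$ with $|x_{-1}|,|x_0|,|x_1|\le1+\delta$ at $p$. We claim $|x_k|\le1+\delta+2\sqrt{|I|}$ at $p$ for all $k\ge-1$. Let $k\ge2$ and $|x_k|>1$.

*Case 1: $|x_{k-1}|>1$.* By Step 1 at index $k-1$, the third condition in (8.1) must fail: $|x_{k-2}|\ge|x_{k-1}x_k|>|x_k|>1$. Now $|x_{k-2}|,|x_{k-1}|>1$, so we may repeat downward and obtain $|x_{j+1}|<|x_{j-1}|$ for $0\le j\le k-1$. Hence $|x_k|\le\max(|x_0|,|x_{-1}|)\le1+\delta$.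

*Case 2: $|x_{k-1}|,|x_{k-2}|\le1$.* By (5.3), $|x_k|\le|x_{k-1}x_{k-2}|+\sqrt{(1-x_{k-1}^2)(1-x_{k-2}^2)}+\sqrt{|I|}\le1+\sqrt{|I|}$; the first two terms have the form $\cos s\cos t+\sin s\sin t$.

*Case 3: $|x_{k-1}|\le1<|x_{k-2}|$.* The real numbers $x_k$ and $x_{k-3}$ are the roots of $t^2-2x_{k-1}x_{k-2}t+x_{k-1}^2+x_{k-2}^2-1-I$. Its quarter-discriminant is $(1-x_{k-1}^2)(1-x_{k-2}^2)+I\le|I|$, so $|x_k|\le|x_{k-3}|+2\sqrt{|I|}$. If $|x_{k-3}|\le1$ or $k-3\le1$, we are done. Otherwise $k-3\ge2$ and $|x_{k-3}|,|x_{k-2}|>1$. By Step 1 at index $k-3$, $|x_{k-4}|\ge|x_{k-3}x_{k-2}|>1$, so Case 1 applies to $x_{k-3}$ and gives $|x_{k-3}|\le1+\delta$.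

**Step 3: conclusion.** By Lemma 7.1 with $z=0$, the numbers $x_{-1},x_0,x_1$ at $p_n$ are asymptotic to real cosines, so Step 2 applies with some $\delta_n\to0$, and $I(p_n)\to0$. $\square$

## 9. A gap allows only few oscillations of a trace

**Lemma 9.1.** Let $O$ be a bounded open interval with $O\cap\sigma=\emptyset$ and $k\ge0$. There are no $e_1<\dots<e_7$ in $O$ with $|x_k(e_j)|<1$ for all $j$ and $x_k(e_j)x_k(e_{j+1})<0$ for $1\le j\le6$.

*Proof.* **Step 1: the sign of $x_k'$ is that of a Dirichlet function.** Let $y_1,y_2$ be the standard fundamental solutions over the word $s_k$ of length $F=F_k$, and $\Phi=\begin{pmatrix}y_1&y_2\\y_1'&y_2'\end{pmatrix}$. Variation of constants gives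
$$\partial_E\Phi(F)=\Phi(F)\int_0^F\Phi^{-1}\begin{pmatrix}0&0\\-1&0\end{pmatrix}\Phi\,dt,\qquad\Phi^{-1}\begin{pmatrix}0&0\\-1&0\end{pmatrix}\Phi=\begin{pmatrix}y_1y_2&y_2^2\\-y_1^2&-y_1y_2\end{pmatrix}.$$
Taking traces,
$$2x_k'(E)=-\int_0^F\big[y_2(F)y_1^2+(y_2'(F)-y_1(F))y_1y_2-y_1'(F)y_2^2\big]dt .$$
For real $E$ the quadratic form in $(y_1,y_2)$ has discriminant $(y_2'(F)-y_1(F))^2+4y_2(F)y_1'(F)=(y_1(F)+y_2'(F))^2-4=4(x_k^2-1)$, using $\det\Phi(F)=1$. So if $|x_k(E)|<1$, the form is definite, $y_2(F)\ne0$, and $x_k'(E)$ is nonzero with the sign of $-y_2(F)$.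

**Step 2: three Dirichlet eigenvalues in $O$.** Suppose the $e_j$ exist, and suppose $y_2(F;\cdot)$ had no zero in $[e_j,e_{j+2}]$. Then all zeros of $x_k$ there are simple, with derivatives of one sign. But sign alternation gives at least two zeros, and consecutive simple zeros have derivatives of opposite signs. So $y_2(F;\cdot)$ has a zero in $[e_j,e_{j+2}]$, and not at the points $e_j$, by Step 1. Applying this to $j=1,3,5$, we find zeros in $(e_1,e_3)$, $(e_3,e_5)$, $(e_5,e_7)$. A zero of $y_2(F;\cdot)$ is a Dirichlet eigenvalue on any block of $\omega$ equal to $s_k$. Such a block exists: for $k\ge1$ by Lemma 5.1(a), and the letter $s_0=0$ occurs in $\omega$.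

**Step 3: a test function.** Take the three eigenfunctions on this block, which are orthogonal, and choose a nonzero combination $u$ with $u'=0$ at both block ends: two linear conditions on three coefficients. Then $u$ and $u'$ vanish at the ends, so $u$ extended by $0$ belongs to $H^2(\mathbb R)$. With $c$ the midpoint of $O$, each eigenvalue is at distance less than $|O|/2$ from $c$, so orthogonality gives $\|(L_V-c)u\|<\frac{|O|}2\|u\|$. This contradicts $\operatorname{dist}(c,\sigma)\ge|O|/2$. $\square$

## 10. Theorem A(a), and why the same zoom says nothing about (b)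

**Proof of Theorem A(a).** If (a) fails for some $\eta$ with every constant, there are $V_n$ and $b_n\in\sigma_n$ with $b_n\ge n(1+M_n^2)$ and $(b_n-\eta\sqrt{b_n},b_n)\cap\sigma_n=\emptyset$. With $p_n=b_n$ the data are high-energy. Along a subsequence $\sqrt{p_n}\to\kappa$ mod $2\pi$, and by Lemma 7.1 $x_k(p_n+\sqrt{p_n}z)\to\cos(F_k(\kappa+z/2))$. Fix $k$ with $F_k\eta\ge20\pi$. For $z\in(-\eta,0)$ the argument of the cosine runs over an interval of length at least $10\pi$, so the limit takes the values $\pm\frac12$ alternately at $7$ points. For large $n$, $x_k$ at the corresponding $7$ points of $(b_n-\eta\sqrt{b_n},b_n)$ has modulus less than $1$ and alternating signs. This contradicts Lemma 9.1. $\square$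

Let us try (b) the same way. Negating it gives high-energy gaps $U_n=(a_n,b_n)$, $U_n'=(a_n',b_n')$ at distance at most $\tau t_n$, $t_n=\min(|U_n|,|U_n'|)$. By (a), $t_n/\sqrt{b_n}\to0$. Zoom in at scale $t_n$ around $b_n$: for each fixed $k$, Lemma 7.1 only gives $x_k(b_n+t_nz)-\cos(F_k\sqrt{b_n})\to0$ locally uniformly. At the scale of the two gaps every fixed trace is asymptotically constant. To see the gaps we must let $k=k_n\to\infty$, and there Lemma 7.1, which is not uniform in $k$, no longer tells us what the limit is.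

The way out is not to ask for a formula. We choose $k_n$ so that $x_{k_n}$ varies at scale exactly $t_n$, extract limits of $x_{k_n+m}$ for *all* $m\in\mathbb Z$ at once, and use only what survives in the limit: the recursion, $I=0$, and Lemma 5.2. The negative $m$ are the key: they carry the memory of all coarser scales, and they will kill a second gap. First we must know that the scale of $x_k$ shrinks at a controlled rate as $k$ grows.

## 11. The scale of a trace at a spectral point

Let $D(p,r)=\{E\in\mathbb C:|E-p|\le r\}$.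

**Lemma 11.1.** There is a universal $C_0$ such that for $k\ge0$, $p\in\mathbb R$, $r>0$: $\ \sup_{D(p,2r)}G(x_k)\le C_0\,G\big(x_k(p+\mathrm ir/2)\big)$.

*Proof.* Rescale to $p=0$, $r=1$. Then $h=G\circ x_k$ is continuous, nonnegative, subharmonic (harmonic where positive) and symmetric under conjugation, and by Lemma 5.2 it is positive and harmonic in $\mathbb C^+$. A nonnegative harmonic function on $\mathbb C^+$, continuous on $\overline{\mathbb C^+}$, has the form
$$h(x+\mathrm iy)=\beta y+\frac1\pi\int\frac{y\,h(t)}{(x-t)^2+y^2}\,dt,\qquad\beta\ge0.$$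
At $\mathrm i/2$ this gives
$$h(\mathrm i/2)=\frac\beta2+\frac1{2\pi}\int\frac{h(t)\,dt}{t^2+\frac14}\ge\frac\beta2+\frac1{2\pi}\int\frac{h(t)\,dt}{1+t^2},$$
so $\beta\le2h(\mathrm i/2)$ and $\int\frac{h(t)\,dt}{1+t^2}\le2\pi h(\mathrm i/2)$.

For $0<y\le3$ we have $\frac1\pi\int_{-4}^4\frac{y\,dx}{(x-t)^2+y^2}\le\frac{65}{1+t^2}$. Indeed the left side is at most $1$, which suffices for $|t|\le8$. For $|t|\ge8$, $(x-t)^2\ge t^2/4$ on $|x|\le4$, so the left side is at most $\frac1\pi\cdot8\cdot3\cdot\frac4{t^2}=\frac{96}{\pi t^2}<\frac{64}{t^2}\le\frac{65}{1+t^2}$. Hence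
$$\int_{-4}^4h(x+\mathrm iy)\,dx\le24\beta+65\int\frac{h(t)\,dt}{1+t^2}\le(48+130\pi)\,h(\mathrm i/2).$$
For $|z|\le2$ the unit disc about $z$ lies in $\{|x|\le4,|y|\le3\}$. The area sub-mean value property and the symmetry give $h(z)\le\frac2\pi\int_0^3\int_{-4}^4h\,dx\,dy\le C_0h(\mathrm i/2)$ with $C_0=\frac6\pi(48+130\pi)$. $\square$

**The scales $\ell_k$.** We first claim that there is a universal $C_1$ such that for $p\in\sigma$ with $p\ge C_1(1+M^2)$
$$|x_k(p)|\le\tfrac32\ \ (k\ge-1),\qquad\ell_0(p)\le4\sqrt p, \tag{11.1}$$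
where for $k\ge0$
$$\ell_k(p)=\sup\{\ell>0:\ |x_j|\le2\text{ on }D(p,\ell)\text{ for all }-1\le j\le k\}>0 . \tag{11.2}$$
If one of the claims in (11.1) failed for every constant, there would be a sequence with $p_n\in\sigma_n$, $p_n\ge n(1+M_n^2)$ violating it. This sequence is high-energy. The first claim cannot fail along it by Lemma 8.1. The second cannot, because at $z=4\mathrm i$ Lemma 7.1 compares $x_0(p_n+\sqrt{p_n}z)$ with $\cos(\sqrt{p_n}+2\mathrm i)$, of modulus at least $\sinh2>2$. Positivity of $\ell_k$ follows from the first claim and continuity.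

Clearly $\ell_k$ is nonincreasing in $k$, and by continuity $|x_j|\le2$ on $D(p,\ell_k)$ for $-1\le j\le k$. For fixed $k$ and a high-energy sequence with $p_n\in\sigma_n$,
$$\ell_k(p_n)\ge\frac2{F_k}\sqrt{p_n}\qquad\text{for large }n, \tag{11.3}$$
because $|\cos(F_j(\sqrt{p_n}+z/2))|\le\cosh1<2$ for $|z|\le2/F_k$, $-1\le j\le k$. *Example.* For $V=0$, fixed $k$ and large $p$ we also have $\ell_k(p)\le\frac3{F_k}\sqrt p$, since at $z=3\mathrm i/F_k$ the cosine has modulus at least $\sinh\frac32>2$. So there $\ell_k$ is comparable to $\sqrt p/F_k$. The next two lemmas give geometric decay in general, with no restriction on how $k$ compares with $p$.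

**Lemma 11.2.** Let $p\in\sigma$, $p\ge C_1(1+M^2)$. For $k\ge1$: $\ell_{k+1}(p)\ge\ell_k(p)/40$.

*Proof.* By (5.1), $|x_{k+1}|\le2\cdot2\cdot2+2=10$ on $D(p,\ell_k)$, and $|x_{k+1}(p)|\le\frac32$. By the Schwarz lemma $|x_{k+1}(E)-x_{k+1}(p)|\le11.5\,|E-p|/\ell_k<\frac12$ for $|E-p|\le\ell_k/40$. So $|x_{k+1}|\le2$ on $D(p,\ell_k/40)$. $\square$

**Lemma 11.3.** There are universal $m_0\in\mathbb N$ and $C_2\ge C_1$ such that $\ell_{k+m_0}(p)\le\frac12\ell_k(p)$ for all $k\ge0$ and all $p\in\sigma$, $p\ge C_2(1+M^2)$.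

*Proof.* Choose $m_0\ge3$ with $2C_0\gamma\varphi^{-m_0}<\operatorname{arccosh}2$. If the lemma fails, there are a high-energy sequence $(V_n,p_n)$, $p_n\in\sigma_n$, and $k_n\ge0$ with $r_n:=\ell_{k_n+m_0}(p_n)>\frac12\ell_{k_n}(p_n)$. Since $2r_n>\ell_{k_n}$, some $-1\le j_n\le k_n$ satisfies $|x_{j_n}|>2$ somewhere on $D(p_n,2r_n)$, while $|x_j|\le2$ on $D(p_n,r_n)$ for $-1\le j\le j_n+m_0$. Also $r_n\le\ell_0(p_n)\le4\sqrt{p_n}$.

*Case 1: $j_n\to\infty$ along a subsequence.* Let $z_n=p_n+\mathrm ir_n/2$. Along a further subsequence $x_{j_n+m}(z_n)\to\xi_m$ for every integer $m\le m_0$, with $|\xi_m|\le2$. The $\xi_m$ satisfy (5.1) with $I=0$, by Lemma 7.1, as $|z_n-p_n|\le2\sqrt{p_n}$. By Lemma 6.1, $G(\xi_0)=\varphi^{-m_0}G(\xi_{m_0})\le\gamma\varphi^{-m_0}$. So $G(x_{j_n}(z_n))\le2\gamma\varphi^{-m_0}$ for large $n$. By Lemma 11.1, $G(x_{j_n})\le2C_0\gamma\varphi^{-m_0}<\operatorname{arccosh}2$ on $D(p_n,2r_n)$, hence $|x_{j_n}|<2$ there by (6.1), a contradiction.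

*Case 2: $j_n=j$ is constant along a subsequence.* Pass to $r_n/\sqrt{p_n}\to\rho\in[0,4]$ and $\sqrt{p_n}\to\kappa$ mod $2\pi$. By Lemma 7.1, $x_m(p_n+r_nz)\to\cos(F_m(\kappa+\rho z/2))$ locally uniformly for each $m$. From $|x_j|>2$ somewhere on $|z|\le2$ we get $\cosh(F_j\rho)\ge2$. So $F_j\ge1$, i.e. $j\ge0$, and $F_j\rho\ge\operatorname{arccosh}2>1.31$. From $|x_{j+m_0}|\le2$ at $z=\mathrm i$ we get $\sinh(F_{j+m_0}\rho/2)\le2$, so $F_{j+m_0}\rho\le2\operatorname{arcsinh}2<2.89$. Hence $F_{j+m_0}/F_j<2.21$, contradicting $F_{j+m_0}\ge F_{j+3}=2F_{j+1}+F_j\ge3F_j$. $\square$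

In Case 1 the functions $x_{j_n-1},x_{j_n-2},\dots$ do the work: being bounded by $2$, they exclude the mode $(-\varphi)^{-m}$ and force the growth $G(\xi_m)=\varphi^mG(\xi_0)$. The same mechanism returns now, for functions instead of numbers.

## 12. The blow-up limit at the edge of a gap

Suppose Theorem A(b) fails for some $\tau$. Then there are $V_n$ and gaps $U_n=(a_n,b_n)$, $U_n'=(a_n',b_n')$ of $\sigma_n$ with
$$n(1+M_n^2)\le b_n\le a_n',\qquad a_n'-b_n\le\tau t_n,\qquad t_n=\min(|U_n|,|U_n'|). \tag{12.1}$$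
Put $p_n=b_n\in\sigma_n$; the data are high-energy. By (a), for every $\eta>0$ we have $|U_n|<\eta\sqrt{p_n}$ for large $n$, so $t_n/\sqrt{p_n}\to0$.

**Step 1: choosing $k_n$ so that the traces vary at scale $t_n$.** For each fixed $k$, $\ell_k(p_n)\ge t_n$ for large $n$ by (11.3). For fixed large $n$, $\ell_k(p_n)\to0$ as $k\to\infty$ by Lemma 11.3. So $k_n=\max\{k:\ell_k(p_n)\ge t_n\}$ exists for large $n$, and $k_n\to\infty$. By Lemma 11.2, $\ell_{k_n}\le40\,\ell_{k_n+1}<40t_n$, so
$$t_n\le\ell_{k_n}(p_n)\le40t_n .$$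

**Step 2: extracting limits for all $m\in\mathbb Z$.** Let $X^{(n)}_m(z)=x_{k_n+m}(p_n+t_nz)$ for $m\ge-1-k_n$. By Lemma 11.3, $\ell_{k_n-jm_0}(p_n)\ge2^jt_n$ if $jm_0\le k_n$. Hence $|X^{(n)}_m|\le2$ on $D(0,2^j)$ for $m\le-jm_0$. Starting from three consecutive such indices and running (5.1) upward, each $X^{(n)}_m$, $m\in\mathbb Z$, is bounded on every compact set uniformly in large $n$. By Montel's theorem and a diagonal argument, along a subsequence $X_m^{(n)}\to X_m$ locally uniformly on $\mathbb C$ for all $m\in\mathbb Z$. The $X_m$ are entire and real on $\mathbb R$. They satisfy (5.1) for all $m\in\mathbb Z$ with $I=0$, by Lemma 7.1, as $t_n/\sqrt{p_n}\to0$. Moreover: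

* (12.2) $|X_m|\le2$ on $D(0,2^j)$ for $m\le-jm_0$, $j\ge0$;
* (12.3) $|X_m(0)|\le1$ for all $m$, by Lemma 8.1.

**Step 3: some $X_{-m_*}$, $m_*\ge0$, is nonconstant.** By the definition of $\ell_{k_n}$ and continuity, some $-1\le j\le k_n$ has $\max_{D(p_n,\ell_{k_n})}|x_j|=2$. If $j\le k_n-m_0$, then by Lemma 11.3 $|x_j|\le2$ on $D(p_n,2\ell_{k_n})$, so $|x_j|$ attains its maximum over this disc at an interior point. The maximum principle makes $x_j$ constant of modulus $2$, contradicting $|x_j(p_n)|\le\frac32$. So $j=k_n-m_n$ with $0\le m_n<m_0$. Pass to a subsequence with $m_n=m_*$. Since $\ell_{k_n}\le40t_n$, in the limit $|X_{-m_*}|=2$ at some point of $D(0,40)$, while $|X_{-m_*}(0)|\le1$.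

**Step 4: off the real axis the limits avoid $[-1,1]$.** Let $h_m=G\circ X_m$. At each point $z\in\mathbb C$, (12.2) says $|X_m(z)|\le2$ for all sufficiently negative $m$, so Lemma 6.1 with $N=\infty$ gives
$$h_m=\varphi^mh_0\quad\text{on }\mathbb C\qquad(m\in\mathbb Z). \tag{12.4}$$
If the nonconstant function $X_{-m_*}$ took a value $c\in[-1,1]$ at a nonreal point, then by Hurwitz's theorem so would $X^{(n)}_{-m_*}$ for large $n$, contradicting Lemma 5.2. So $h_{-m_*}>0$ off $\mathbb R$, and by (12.4) $h_m>0$ off $\mathbb R$ for every $m$. Thus $X_m\notin[-1,1]$ off $\mathbb R$. Since $X_m(0)\in[-1,1]$, every $X_m$ is nonconstant. Let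
$$Z=\{x\in\mathbb R:h_0(x)=0\}=\{x\in\mathbb R:X_m(x)\in[-1,1]\}\quad\text{(the same set for every }m).$$
$Z$ is closed and $0\in Z$.

*What such families look like.* Let $w(z)$ be $z$, $\sqrt z$ or $\sqrt{z^2-1}$, and $X_m=\cos(\varphi^mw(z))$. Since the cosine is even, these are entire. They satisfy (5.1) with $I=0$ because $\varphi^{m+1}=\varphi^m+\varphi^{m-1}$, and they lie in $[-1,1]$ exactly where $w$ is real, which happens only on $\mathbb R$. The corresponding sets are $Z=\mathbb R$, $Z=[0,\infty)$ and $Z=\mathbb R\setminus(-1,1)$. So one component of $\mathbb R\setminus Z$ is possible; in each example $\operatorname{Re}w=0$ on it. If there were two, at least one would have $\operatorname{Re}w=d\neq0$. There $\cos(\varphi^mw)$ must be real with $\operatorname{Im}w\ne0$, so $\varphi^md\in\pi\mathbb Z$, for *every* $m$, which is absurd as $m\to-\infty$. We now make this into a proof.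

## 13. The limit has at most one gap

**Step 5: lifting $X_m$ to $w_m$ with $X_m=\cos w_m$ on $\mathbb C^+$.** The map $\cos:\{\operatorname{Im}w>0\}\to\mathbb C\setminus[-1,1]$ is a covering: it is $w\mapsto q=e^{\mathrm iw}$, a covering of $0<|q|<1$, followed by the biholomorphism $q\mapsto\frac12(q+q^{-1})$ of $0<|q|<1$ onto $\mathbb C\setminus[-1,1]$. Since $\mathbb C^+$ is simply connected and $X_m(\mathbb C^+)\cap[-1,1]=\emptyset$, we can write $X_m=\cos w_m$ on $\mathbb C^+$ with $w_m$ analytic and $\operatorname{Im}w_m=h_m>0$.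

**Step 6: $w_m$ extends continuously to $\overline{\mathbb C^+}$, and analytically across each real point where $X_m\ne\pm1$.** On $\mathbb C^+$, $w_m'=-X_m'/\sin w_m$ and $\sin^2w_m=1-X_m^2$. Let $x_0\in\mathbb R$, let $D$ be a small disc about $x_0$ and $D^+=D\cap\mathbb C^+$.

If $X_m(x_0)\ne\pm1$, then $1-X_m^2$ has no zero in $D$. So the branch $\sin w_m$ of $\sqrt{1-X_m^2}$ on $D^+$ extends analytically and without zeros to $D$. Hence so does $w_m'$, as an analytic function, and thus $w_m$.

If $X_m(x_0)=\varsigma=\pm1$, let $\nu\ge1$ be the order of the zero of $X_m-\varsigma$ at $x_0$. In $D$ we have $|1-X_m^2|\ge c|z-x_0|^\nu$ and $|X_m'|\le C|z-x_0|^{\nu-1}$. So $|w_m'|\le C'|z-x_0|^{\nu/2-1}\le C''|z-x_0|^{-1/2}$ on $D^+$. Two points of $D^+$ at distances $s\le s'$ from $x_0$ can be joined inside $D^+$ by a radial segment and an arc of radius $s'$. The values of $w_m$ there differ by at most $C''\int_s^{s'}\frac{dt}{\sqrt t}+C''\frac{\pi s'}{\sqrt{s'}}\le C''(2+\pi)\sqrt{s'}$. By the Cauchy criterion $w_m$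 has a limit at $x_0$. The other real points of $D$, if $D$ is small, are of the first kind.

So $w_m$ has a limit at every real point, hence a continuous extension with $\cos w_m=X_m$ and $\operatorname{Im}w_m=h_m$ on $\overline{\mathbb C^+}$.

**Step 7: all $w_m$ are multiples of $w_0$.** By (12.4) the analytic function $w_m-\varphi^mw_0$ has vanishing imaginary part on $\mathbb C^+$, so it is constant:
$$w_m=\varphi^mw_0+c_m,\qquad c_m\in\mathbb R,\quad\text{on }\overline{\mathbb C^+}. \tag{13.1}$$

**Step 8: $\operatorname{Re}w_m$ on the real axis.** On $\mathbb R\setminus Z$, $X_m=\cos w_m$ is real and $\operatorname{Im}w_m>0$. Since $\operatorname{Im}\cos(a+\mathrm ib)=-\sin a\sinh b$, $\operatorname{Re}w_m\in\pi\mathbb Z$, and it is constant on components. On an interval where $|X_0|<1$, $w_0$ is real and analytic with $\operatorname{Im}w_0>0$ above, so by Cauchy–Riemann $\partial_x\operatorname{Re}w_0=\partial_y\operatorname{Im}w_0\ge0$. This derivative is real analytic and not identically zero, because $w_0$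 is nonconstant, so $\operatorname{Re}w_0$ is strictly increasing there. The points with $X_0=\pm1$ are isolated. Hence $\operatorname{Re}w_0$ is continuous and nondecreasing on $\mathbb R$.

**Step 9: $Z$ has no isolated points.** *If $x_0\in Z$, every neighborhood of $x_0$ contains an open interval, with $x_0$ in its closure, where $|X_0|<1$.* Otherwise $|X_0(x_0)|<1$ is excluded, so $\varsigma:=X_0(x_0)=\pm1$. The zero of $\varsigma X_0-1$ at $x_0$ is isolated, and a negative sign on either side would give such an interval; so $\varsigma X_0>1$ on both sides near $x_0$. Then $\varsigma X_0-1=c\,\psi^\nu$ with $c>0$ the leading Taylor coefficient, $\nu\ge2$ even, and $\psi(z)=(z-x_0)(1+O(z-x_0))$ a local biholomorphism, real on $\mathbb R$. Let $z$ near $x_0$ be the point with $\psi(z)=\epsilon e^{\mathrm i\pi/\nu}$; since $\psi(z)\notin\mathbb R$, $z$ is nonreal. There $\varsigma X_0=1-c\epsilon^\nu\in(-1,1)$ for small $\epsilon>0$, which contradicts $X_0\notin[-1,1]$ off $\mathbb R$.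

**Step 10: $\mathbb R\setminus Z$ has at most one component.** Suppose $g_1,g_2$ are two components, $g_1$ to the left, and let $\beta=\sup g_1\in Z$. Immediately left of $\beta$ we have $|X_0|>1$, so the interval given by Step 9 at $\beta$ lies to the right: $|X_0|<1$ on some $(\beta,\beta+\epsilon)\subset Z$, which lies between $g_1$ and $g_2$. By Step 8, $d:=\operatorname{Re}w_0|_{g_2}-\operatorname{Re}w_0|_{g_1}>0$. By (13.1),
$$\varphi^md=\operatorname{Re}w_m|_{g_2}-\operatorname{Re}w_m|_{g_1}\in\pi\mathbb Z\qquad\text{for all }m\in\mathbb Z,$$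
which is impossible as $m\to-\infty$, since then $0<\varphi^md<\pi$.

**Step 11: gaps of $\sigma_n$ survive in the limit.** *If $O$ is a bounded open interval such that for each compact $Q\subset O$ the set $p_n+t_nQ$ lies in one gap of $\sigma_n$ for all large $n$, then $O\cap Z=\emptyset$.* Otherwise, by Step 9, there is $[y_1,y_2]\subset O$ on which $|X_0|<1$, and $\operatorname{Re}w_0$ increases by some $\epsilon>0$ over it. Choose $m$ with $\varphi^m\epsilon\ge9\pi$. By (13.1), continuity and monotonicity there are an integer $N$ and $e_1<\dots<e_7$ in $[y_1,y_2]$ with $\operatorname{Re}w_m(e_j)=\pi(N+j)+\frac\pi3$. Since $[y_1,y_2]\subset Z$, $w_m(e_j)$ is real, so $X_m(e_j)=(-1)^{N+j}/2$. For large $n$ the values of $x_{k_n+m}$ at the points $p_n+t_ne_j$ have modulus less than $1$ and alternating signs, and these points lie in one gap. This contradicts Lemma 9.1.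

**Step 12: the contradiction.** Pass to $(a_n'-b_n)/t_n\to d\in[0,\tau]$. Since $|U_n|,|U_n'|\ge t_n$ and $p_n=b_n$, the interval $p_n+t_n(-1,0)$ lies in $U_n$, and for each compact $Q\subset(d,d+1)$ the set $p_n+t_nQ$ lies in $U_n'$ for large $n$. By Step 11 both $(-1,0)$ and $(d,d+1)$ lie in $\mathbb R\setminus Z$. As $0\in Z$ and $d\ge0$, they lie in different components of $\mathbb R\setminus Z$, contradicting Step 10. This proves Theorem A(b), the larger of the constants found for (a) and (b) serving for both parts. With Section 4, Theorem B follows: for every pair $(f_0,f_1)$ and all $\lambda_1,\lambda_2>0$,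
$$\sigma(L^{(2)}_{\lambda_1V_\omega,\lambda_2V_\omega})\supset[C_*(1+(\lambda_1^2+\lambda_2^2)M^2),\infty).\qquad\blacksquare$$
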